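\title{Triangle-free graphs without long induced colorful paths}

\begin{abstract}
A path in a properly colored graph is colorful if its vertices have distinct colors. A conjecture attributed to N.~R.~Aravind states that every proper coloring of a triangle-free graph of chromatic number $k$ contains an induced colorful path on $k$ vertices. We show that the conjecture fails for every $k\ge5$. It holds for $k\le4$, the case $k=4$ by a theorem of Babu, Basavaraju, Chandran and Francis, so $5$ is the exact threshold. We also show that the gap can be linear: for every $k$ there is a properly colored triangle-free graph of chromatic number $k$ in which every induced colorful path has at most $k-\lfloor (k-1)/4\rfloor$ vertices. The constructions are built from a $4$-chromatic graph on $85$ vertices and use only Ramsey's theorem.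
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and $[N]=\{1,\dots,N\}$. A vertex coloring is \emph{proper} if adjacent vertices get different colors. The chromatic number $\chi(G)$ is the least number of colors in a proper coloring of $G$, and $G$ is \emph{$k$-chromatic} if $\chi(G)=k$. A \emph{chord} of a path is an edge of $G$ that joins two nonconsecutive vertices of the path, and a path is \emph{induced} if it has no chord. A \emph{colored graph} is a graph with a fixed proper coloring $c$ by integers, which may use many more than $\chi(G)$ colors. A path in a colored graph is \emph{colorful} if its vertices have distinct colors. The following conjecture appears in \cite{source} and is attributed to N.~R.~Aravind.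

\begin{quote}
\textbf{Conjecture.} \emph{In any proper coloring of any triangle-free $k$-chromatic graph there is an induced colorful path on $k$ vertices.}
\end{quote}

The conjecture asks one path to have two properties, and each of them can be had separately.

\emph{Every colored $k$-chromatic graph has a colorful path on $k$ vertices.} Let $f(v)$ be the largest number of vertices on a path that ends at $v$ and along which the colors increase. If $uv$ is an edge with $c(u)<c(v)$, then $f(v)>f(u)$. So $f$ is a proper coloring and takes some value at least $k$.

\emph{Every triangle-free $k$-chromatic graph has an induced path on $k$ vertices.} We show by induction on $k$ that in a connected triangle-free graph $G$ with $\chi(G)\ge k$ such a path starts at any given vertex $v$. For $k\le2$ take $v$, or an edge at $v$. Let $k\ge3$, and let $G_0$ be obtained from $G$ by deleting $v$ and its neighbors. The neighbors of $v$ are pairwise nonadjacent, so a proper coloring of $G_0$ with $k-2$ colors would extend to $G$ with one new color on these neighbors and an old color on $v$. Hence some component $D$ of $G_0$ has $\chi(D)\ge k-1$. As $G$ is connected, some neighbor $u$ of $v$ has a neighbor in $D$. Induction gives an induced path on $k-1$ vertices that starts at $u$ and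 continues in $D$; put $v$ in front of it.

The second statement fails without triangle-freeness, since a complete graph has no induced path on three vertices. With it, one would guess that the two statements can be combined, and for $k\le4$ they can (Proposition~\ref{prop:small}). For larger $k$ they cannot.

\begin{theorem}\label{thm:main}
For every $k\ge5$ there is a triangle-free graph with chromatic number $k$ and a proper coloring of it with no induced colorful path on $k$ vertices.
\end{theorem}

\begin{theorem}\label{thm:gap}
For every $k\ge1$ there is a triangle-free graph with chromatic number $k$ and a proper coloring of it in which every induced colorful path has at most $k-\lfloor (k-1)/4\rfloor$ vertices.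
\end{theorem}

Thus the conjecture holds exactly for $k\le4$, and for larger $k$ induced colorful paths on more than $k-\lfloor (k-1)/4\rfloor\approx\frac34k$ vertices cannot be guaranteed. Theorem~\ref{thm:gap} contains Theorem~\ref{thm:main}. We prove Theorem~\ref{thm:main} first and directly, in Sections~\ref{sec:terminal}--\ref{sec:five}, because its proof is shorter and introduces the tools one at a time; Section~\ref{sec:gap} combines them. Both proofs are self-contained apart from Ramsey's theorem.

\medskip
\noindent\textbf{Conventions.} For a colored graph $G$, let $\lambda(G)$ be the largest number of vertices on an induced colorful path. A subpath of an induced colorful path is again one, so $G$ has no such path on $k$ vertices exactly when $\lambda(G)\le k-1$. The word \emph{color} refers to the fixed coloring $c$. To bound chromatic numbers from below we consider arbitrary other proper colorings, always called $\varphi$, and we speak of their \emph{values}. A \emph{recolored copy} of $G$ is a copy in which each color $a$ is replaced by $\pi(a)$ for some injection $\pi$; it is properly colored and has the same induced colorful paths as $G$.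

\section{Terminal vertices}\label{sec:terminal}

We need graphs with large chromatic number, no triangles and short colorful paths. One kind of vertex serves all three aims. Call a vertex of a colored graph \emph{terminal} if all its neighbors have the same color.

\begin{lemma}\label{lem:terminal}
A terminal vertex lies in no triangle and is not an interior vertex of a colorful path.
\end{lemma}

\begin{proof}
In a triangle through $v$ the other two vertices are adjacent, so their colors differ. If $v$ is interior to a colorful path, the colors of its two neighbors on the path differ.
\end{proof}

The small cases of the conjecture show how far this can go. The \emph{girth} of a graph is the length of its shortest cycle.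

\begin{proposition}\label{prop:small}
The conjecture holds for $k\le4$.
\end{proposition}

\begin{proof}
For $k=1$ take a vertex and for $k=2$ an edge. Let $k=3$, and let $G$ be a triangle-free colored graph with no induced colorful path on three vertices. In a triangle-free graph every path on three vertices is induced, so no path $uvw$ is colorful. Since $c(v)$ differs from $c(u)$ and $c(w)$, this means $c(u)=c(w)$: every vertex is terminal. Then the colors alternate along every path, each component uses at most two colors, and $\chi(G)\le2$. For $k=4$ we quote the theorem of Babu, Basavaraju, Chandran and Francis \cite{BBCF}: every properly colored triangle-free graph $G$ with girth at least $\chi(G)$ has an induced colorful path on $\chi(G)$ vertices. A triangle-free graph has girth at least $4$.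
\end{proof}

The quoted theorem is used nowhere else in this paper.

Terminal vertices also raise the chromatic number. Suppose that $G$ has colors $1,\dots,s$, and add vertices $\sigma_1,\dots,\sigma_s$, where $\sigma_i$ is adjacent to all vertices of color $i$. If a proper coloring $\varphi$ gives all $\sigma_i$ the same value, then this value is missing on $G$. Nothing forces $\varphi$ to do so, but with more vertices $\sigma_i$ and many recolored copies of $G$ the pigeonhole principle does.

\begin{example}\label{ex:nine}
Let $G$ be a single edge. Take $\sigma_1,\sigma_2,\sigma_3$ of color $0$ and three edges colored $\{1,2\}$, $\{2,3\}$, $\{1,3\}$, and join $\sigma_i$ to the two vertices of color $i$. The result is a $9$-cycle with colors $0,1,2,0,2,3,0,3,1$ in cyclic order. If $\varphi$ has two values, then $\varphi(\sigma_i)=\varphi(\sigma_j)$ for some $i\ne j$, and both ends of the edge colored $\{i,j\}$ must take the other value; so $\chi=3$. Among four consecutive vertices either some $\sigma_i$ is interior or both ends have color $0$; so $\lambda=3$. Both parameters have grown by one.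
\end{example}

\begin{lemma}\label{lem:raise}
Let $G$ be a triangle-free colored graph with $\chi(G)=k\ge1$. Then there is a triangle-free colored graph $G'$ with $\chi(G')=k+1$ and $\lambda(G')\le\lambda(G)+1$.
\end{lemma}

\begin{proof}
We may assume that the colors of $G$ lie in $[s]$. Let $N=k(s-1)+1$, so $N\ge s$. Take vertices $\sigma_1,\dots,\sigma_N$ of color $0$, and for each $s$-element set $\tau\subseteq[N]$ a copy $G_\tau$ of $G$ recolored by a bijection $[s]\to\tau$. Join $\sigma_i$ to all vertices of color $i$ in all copies, and add no other edges. The coloring is proper and every $\sigma_i$ is terminal. By Lemma~\ref{lem:terminal} a triangle would avoid the $\sigma_i$ and lie in one copy of $G$, so there is none.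

Using $k$ values on the copies and one more on the $\sigma_i$ gives $\chi(G')\le k+1$. Suppose that $\varphi$ is a proper coloring of $G'$ with $k$ values. Since $N>k(s-1)$, some value $\alpha$ is taken by $\sigma_i$ for all $i$ in an $s$-element set $\tau$. Every vertex of $G_\tau$ is adjacent to one of these $\sigma_i$, so $\varphi$ uses at most $k-1$ values on $G_\tau$, contrary to $\chi(G)=k$.

An induced colorful path contains at most one $\sigma_i$, because they all have color $0$, and only as an end, by Lemma~\ref{lem:terminal}. The rest of the path is empty or an induced colorful path in one copy of $G$, so it has at most $\lambda(G)$ vertices.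
\end{proof}

A counterexample for $k$ thus yields one for $k+1$, and Theorem~\ref{thm:main} reduces to the case $k=5$. The lemma cannot create a counterexample: for that we must once raise $\chi$ without raising $\lambda$.

\section{A four-chromatic gadget}\label{sec:gadget}

In Lemma~\ref{lem:raise} the path gains a vertex because the $\sigma_i$ carry a new color. We are free to color them otherwise. Let $M$ be a $4$-chromatic graph with colors $1,2,3,4$, and attach terminal vertices $p_1,\dots,p_4$, where $p_a$ is adjacent to the vertices of color $a$. If $p_a$ reuses a color of $M$, then a colorful path that contains $p_a$ loses this color inside $M$ and gains nothing. Not all $p_a$ can reuse colors: in a graph glued from such pieces along the terminal vertices, a colorful path on five vertices would lie in one piece with four colors, whereas every $5$-chromatic colored graph has a colorful path on five vertices (Section~\ref{sec:intro}). So we give a new color to $p_4$ alone, and we ask $M$ to supply a chord in the paths that start there.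

Call a colored graph $M$ with colors $1,2,3,4$ a \emph{gadget} if
\begin{itemize}
\item[(a)] $M$ is triangle-free and $\chi(M)=4$, and
\item[(b)] no induced colorful path of $M$ on four vertices has an end of color $4$.
\end{itemize}
Let $M^+$ be obtained from $M$ by adding vertices $p_1,\dots,p_4$, where $p_a$ is adjacent exactly to the vertices of $M$ of color $a$, the vertices $p_1,p_2,p_3$ have color $4$, and $p_4$ has color $5$. This coloring is proper.

\begin{lemma}\label{lem:plus}
If $M$ is a gadget, then $\lambda(M^+)\le4$.
\end{lemma}

\begin{proof}
A colorful path $x_1\dots x_5$ in $M^+$ uses all five colors, so it contains $p_4$. This vertex is terminal, so it is an end, say $x_1=p_4$. Then $x_2$ is a vertex of $M$ of color $4$, and $x_3,x_4,x_5$ have the colors $1,2,3$ in some order, so they lie in $M$. By (b) the path $x_2x_3x_4x_5$ has a chord.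
\end{proof}

We now look for a gadget. One color fewer would not do. Let $M$ be triangle-free with colors $1,2,3$, and suppose that no induced colorful path on three vertices has an end of color $3$. If $y$ has a neighbor $x$ of color $3$ and a neighbor $z$ of another color, then $xyz$ is such a path. So in a component that contains color $3$ every second vertex of each path has color $3$, the other components use two colors, and $\chi(M)\le2$.

With four vertices a chord becomes possible. Let $xyzw$ be a colorful path with $c(x)=4$. The chords $xz$ and $yw$ would close triangles, so the chord must be $xw$. In a triangle-free graph, (b) therefore says: \emph{if $yzw$ is a path with the colors $1,2,3$ in some order, then $y$ and $w$ have the same neighbors of color $4$.} This suggests starting from odd cycles colored $1,2,3$ with few colorful paths on three vertices, grouping the ends of these paths into \emph{parts}, and joining vertices of color $4$ only to entire parts. To avoid triangles the parts must be independent sets, that is, contain no edge.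

The $5$-cycle fails. Each of its colorings with three colors uses one color once, so up to symmetry it is $v_0\dots v_4$ with colors $3,2,1,2,1$. The paths $v_0v_1v_2$ and $v_3v_4v_0$ put $v_0,v_2,v_3$ in one part, which contains the edge $v_2v_3$. The $7$-cycle works. Let $C$ be the cycle $v_0v_1\dots v_6$ with colors $3,2,1,2,1,2,1$ and parts
\[
\{v_1,v_6\},\qquad\{v_0,v_2,v_5\},\qquad\{v_3\},\qquad\{v_4\};
\]
see Figure~\ref{fig:cycle}. No part contains two indices that are consecutive modulo $7$, so the parts are independent. A colorful path on three vertices of $C$ contains $v_0$, the only vertex of color $3$, so it is $v_6v_0v_1$, $v_0v_1v_2$ or $v_5v_6v_0$. The pairs of ends are $\{v_1,v_6\}$, $\{v_0,v_2\}$ and $\{v_0,v_5\}$. Hence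
\begin{itemize}
\item[(P)] the ends of every colorful path on three vertices of $C$ lie in the same part.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[inner sep=2.5pt]
\node[draw,circle,label=90:$v_0$] (v0) at (90:1.6) {$3$};
\node[draw,circle,label=39:$v_1$] (v1) at (38.6:1.6) {$2$};
\node[draw,circle,label=-13:$v_2$] (v2) at (-12.9:1.6) {$1$};
\node[draw,circle,label=-64:$v_3$] (v3) at (-64.3:1.6) {$2$};
\node[draw,circle,label=-116:$v_4$] (v4) at (-115.7:1.6) {$1$};
\node[draw,circle,label=193:$v_5$] (v5) at (192.9:1.6) {$2$};
\node[draw,circle,label=141:$v_6$] (v6) at (141.4:1.6) {$1$};
\draw[thick] (v0)--(v1)--(v2)--(v3)--(v4)--(v5)--(v6)--(v0);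
\draw[dashed] (v6)--(v1) (v0)--(v2) (v0)--(v5);
\end{tikzpicture}
\caption{The $7$-cycle $C$, with the color of each vertex written inside it. Dashed lines are not edges; they join the two ends of each path on three vertices with three distinct colors. The classes of vertices connected by dashed lines are the parts $\{v_1,v_6\}$, $\{v_0,v_2,v_5\}$, $\{v_3\}$, $\{v_4\}$, and none of them contains an edge.}
\label{fig:cycle}
\end{figure}

To force a fourth value, some vertex of color $4$ should see all three values of a hypothetical $\varphi$. We take three copies of $C$, one for each value; parts from different copies can be combined without creating an edge. Let $M$ consist of disjoint colored copies $C^1,C^2,C^3$ of $C$ and, for each triple $(E_1,E_2,E_3)$ with $E_j$ a part of $C^j$, a vertex $x_{E_1E_2E_3}$ of color $4$ adjacent exactly to the vertices of $E_1\cup E_2\cup E_3$. Let $X$ be the set of these $4^3=64$ vertices; $M$ has $21+64=85$ vertices.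

\begin{lemma}\label{lem:gadget}
The graph $M$ is a gadget.
\end{lemma}

\begin{proof}
(a) The set $X$ is independent and is the whole class of color $4$, so the coloring is proper and $\chi(M)\le4$. The neighborhood $E_1\cup E_2\cup E_3$ of a vertex of $X$ is independent, so no triangle meets $X$, and $M-X$ is a union of $7$-cycles. Suppose that $\varphi$ is a proper coloring of $M$ with values $1,2,3$. An odd cycle needs three values, so $C^j$ has a vertex of value $j$; let $E_j$ be the part that contains it. Then $x_{E_1E_2E_3}$ has neighbors of all three values, which is impossible.

(b) Let $xyzw$ be a colorful path with $x=x_{E_1E_2E_3}\in X$. The vertices $y,z,w$ do not have color $4$, so they form a colorful path in $M-X$, hence in one cycle $C^j$. Since $x$ is adjacent to $y$, we have $y\in E_j$. By (P) also $w\in E_j$, so $xw$ is a chord.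
\end{proof}

\begin{remark}
Condition (b) concerns ends only. With color $4$ in the interior, $M$ has induced colorful paths on four vertices: take $v_3$ in $C^1$, then a vertex $x_{E_1E_2E_3}$ with $E_1=\{v_3\}$ and $E_2=\{v_0,v_2,v_5\}$, then $v_0$ and $v_6$ in $C^2$. The colors are $2,4,3,1$.
\end{remark}

From now on $M$ denotes this gadget.

\section{Chromatic number five}\label{sec:five}

The graph $M^+$ is only $4$-chromatic: change the color of $p_4$ to $1$. As in Lemma~\ref{lem:raise}, we want many recolored copies of $M^+$ that share their terminal vertices, so that every $\varphi$ with four values is constant on $p_1,\dots,p_4$ in some copy. The difficulty is that a terminal vertex now has two attributes, the color $i$ of its neighbors and its own color $l$. In a copy of $M^+$ with colors $t_1<\dots<t_5$ the pairs $(i,l)$ are $(t_1,t_4)$, $(t_2,t_4)$, $(t_3,t_4)$, $(t_4,t_5)$, always with $i<l$. So we index the terminal vertices by pairs, and the pigeonhole principle is replaced by its version for pairs.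

\medskip
\noindent\textbf{Ramsey's theorem.} \emph{For all $r,m\ge1$ there is an $N\ge m$ such that, whenever each $2$-element subset of $[N]$ is given one of $r$ labels, there is an $m$-element set $T\subseteq[N]$ all of whose $2$-element subsets have the same label.} Such a set $T$ is called \emph{homogeneous}.

\begin{proposition}\label{prop:five}
There is a triangle-free graph with chromatic number $5$ and a proper coloring of it with no induced colorful path on $5$ vertices.
\end{proposition}

\begin{proof}
Let $N$ be given by Ramsey's theorem for $r=4$ and $m=5$. Define a colored graph $G$ as follows.
\begin{itemize}
\item For $1\le i<l\le N$ there is a vertex $p(i,l)$ of color $l$.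
\item For each $\tau=\{t_1<\dots<t_5\}\subseteq[N]$ there is a copy $M_\tau$ of $M$ with color $a$ replaced by $t_a$ for $a=1,\dots,4$.
\item A vertex of $M_\tau$ of color $t_a$ is joined to $p(t_a,t_4)$ if $a\le3$ and to $p(t_4,t_5)$ if $a=4$. There are no other edges.
\end{itemize}
All neighbors of $p(i,l)$ have color $i\ne l$. So the coloring is proper and every $p(i,l)$ is terminal. The subgraph $M_\tau^+$ induced by $M_\tau$ and its four neighbors $p(t_1,t_4)$, $p(t_2,t_4)$, $p(t_3,t_4)$, $p(t_4,t_5)$ is a copy of $M^+$ recolored by $a\mapsto t_a$.

\emph{No triangles.} By Lemma~\ref{lem:terminal} a triangle avoids the vertices $p(i,l)$. There are no edges between different copies of $M$, so it would lie in one copy, contrary to (a).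

\emph{Chromatic number.} Four values on the copies of $M$ and a fifth on all $p(i,l)$ give $\chi(G)\le5$. Suppose that $\varphi$ is a proper coloring with four values. Label the pair $\{i<l\}$ by $\varphi(p(i,l))$, and let $\tau$ be a homogeneous $5$-element set, with label $\alpha$. Every vertex of $M_\tau$ has a neighbor $p(i,l)$ with $i,l\in\tau$, whose value is $\alpha$. So $\varphi$ uses at most three values on $M_\tau$, contrary to $\chi(M)=4$.

\emph{Paths.} Let $x_1\dots x_5$ be an induced colorful path. By Lemma~\ref{lem:terminal} none of $x_2,x_3,x_4$ is a vertex $p(i,l)$, so they lie in one copy $M_\tau$. The ends $x_1,x_5$ have neighbors in $M_\tau$, so the whole path lies in $M_\tau^+$, contrary to Lemma~\ref{lem:plus}.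
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:five} gives a triangle-free colored graph with $\chi=5$ and $\lambda\le4$. Applying Lemma~\ref{lem:raise} $k-5$ times gives one with $\chi=k$ and $\lambda\le k-1$.
\end{proof}

\section{A linear gap}\label{sec:gap}

The proof above saves a vertex once. For Theorem~\ref{thm:gap} the saving must be repeatable. Call a pair $(k,\ell)$ \emph{feasible} if there is a triangle-free colored graph $F$ with $\chi(F)\ge k$ and $\lambda(F)\le\ell$.

\begin{proposition}\label{prop:step}
If $(k,\ell)$ is feasible with $k,\ell\ge1$, then $(k+4,\ell+3)$ is feasible.
\end{proposition}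

In Section~\ref{sec:five} the terminal vertices took one value away from a copy of $M$. To prove $\chi\ge k+4$ we must take $k$ values away. So each of the four terminal vertices is replaced by a set $Y_j$ of $k$ vertices of one color, which makes $Y_j$ independent and keeps the color pattern of $M^+$, and we need $\varphi$ to take the same $k$ values on all four sets. Vertices of one color can be made to take $k$ values by placing them in copies of $F$. Let $S$ be the disjoint union of all recolored copies of $F$ with colors in $[N]$. If many colors each met fewer than $k$ values in $S$, then several of them would meet subsets of the same $(k-1)$-element set, and the copy of $F$ that uses these colors would have fewer than $k$ values. We take one such union $S_i$ for each color $i$ and join it only to outside vertices of color $i$. A copy of $F$ in $S_i$ then behaves like a terminal vertex: a colorful path cannot enter it and leave it again. The price is that the path may run for $\ell$ vertices inside it. Since $\varphi$ is not known in advance, a copy of $M$ is provided for every choice of the sets $Y_j$.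

\begin{proof}[Proof of Proposition~\ref{prop:step}]
Let $F$, with colors in $[s]$, show that $(k,\ell)$ is feasible. Put
\[
b=(s-1)\binom{k+3}{k-1},
\]
and let $N$ be given by Ramsey's theorem for $r=1+\binom{k+3}{k}$ and $m=b+5$. Since $b\ge s-1$, we have $N\ge b+5\ge s$.

\medskip
\noindent\emph{Construction.} For each $i\in[N]$ and each injection $\pi\colon[s]\to[N]$ take a copy $F_{i,\pi}$ of $F$ recolored by $\pi$. These copies, the \emph{$F$-blocks}, are pairwise disjoint, and $S_i$ is the union of the $F_{i,\pi}$ over all $\pi$. Consider all pairs $(\tau,Y)$, where $\tau=\{t_1<\dots<t_5\}\subseteq[N]$ and $Y=(Y_1,Y_2,Y_3,Y_4)$ is such that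
\begin{itemize}
\item for $j\le3$, $Y_j$ is a set of $k$ vertices of $S_{t_j}$, all of color $t_4$;
\item $Y_4$ is a set of $k$ vertices of $S_{t_4}$, all of color $t_5$.
\end{itemize}
For each such pair take a new copy $M_{\tau,Y}$ of $M$ with color $a$ replaced by $t_a$, an \emph{$M$-block}, and join each of its vertices of color $t_j$ to all vertices of $Y_j$, for $j=1,\dots,4$. Let $G$ be the resulting graph. Vertices of $F$-blocks and $M$-blocks are called \emph{$F$-vertices} and \emph{$M$-vertices}. Every block is an induced subgraph of $G$, and every edge between different blocks joins an $M$-vertex to an $F$-vertex. The construction gives two properties.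
\begin{itemize}
\item[(F)] All $M$-vertices adjacent to a vertex of $S_i$ have color $i$.
\item[(M)] All $F$-vertices adjacent to a vertex of $M_{\tau,Y}$ of color $t_j$ have color $t_4$ if $j\le3$, and color $t_5$ if $j=4$.
\end{itemize}
By (M) the coloring is proper.

\medskip
\noindent\emph{No triangles.} Three mutually adjacent $F$-vertices would lie in one block, and so would three mutually adjacent $M$-vertices; but blocks are triangle-free. In a triangle with exactly one $F$-vertex, the two $M$-vertices are adjacent and have equal colors by (F). In a triangle with exactly one $M$-vertex, the two $F$-vertices are adjacent and have equal colors by (M). Both contradict properness.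

\medskip
\noindent\emph{Chromatic number.} Suppose that $\varphi\colon V(G)\to[k+3]$ is proper. For $i,l\in[N]$ let $A_{i,l}$ be the set of values of $\varphi$ on the vertices of color $l$ in $S_i$, and call $(i,l)$ \emph{bad} if $|A_{i,l}|\le k-1$.

For each $i$, at most $b$ colors $l$ make $(i,l)$ bad. Suppose that more than $b$ do, and choose for each of them a $(k-1)$-element set $B_l$ with $A_{i,l}\subseteq B_l\subseteq[k+3]$. There are $\binom{k+3}{k-1}$ possible sets, so by the choice of $b$ some $s$ of these colors have the same set $B$. Let $\pi$ map $[s]$ bijectively onto these $s$ colors. Then $\varphi$ takes only values in $B$ on $F_{i,\pi}$, contrary to $\chi(F)\ge k$.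

Knowing that most sets $A_{i,l}$ have at least $k$ elements is not enough: four of them, in the right positions, must contain the same $k$ values. Label the pair $\{i<l\}$ by the word ``bad'' if $(i,l)$ is bad, and otherwise by some $k$-element subset of $A_{i,l}$. There are at most $1+\binom{k+3}{k}$ labels, so there is a homogeneous set $T$ with $|T|=b+5$. Its label is not ``bad'', for otherwise $i=\min T$ would form bad pairs with $b+4$ colors. So the label is a $k$-element set $A$. Choose $t_1<\dots<t_5$ in $T$ and put $\tau=\{t_1,\dots,t_5\}$. For $j\le3$ we have $A\subseteq A_{t_j,t_4}$, so for each $\alpha\in A$ there is a vertex of $S_{t_j}$ with color $t_4$ and value $\alpha$; let $Y_j$ consist of one such vertex for each $\alpha$. From $A\subseteq A_{t_4,t_5}$ we get in the same way a set $Y_4$ of $k$ vertices of $S_{t_4}$ of color $t_5$, one for each value in $A$. Every vertex of $M_{\tau,Y}$ is adjacent to all of some $Y_j$, and $\varphi(Y_j)=A$. So $\varphi$ takes only the three values in $[k+3]\setminus A$ on $M_{\tau,Y}$, contrary to $\chi(M)=4$. Hence $\chi(G)\ge k+4$.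

\medskip
\noindent\emph{Paths.} Let $P$ be an induced colorful path, and cut it into \emph{segments}, the maximal subpaths that lie in a single block. Each segment is an induced colorful path of its block, so an $F$-segment has at most $\ell$ vertices and an $M$-segment at most $4$. Consecutive segments are joined by an edge between different blocks, so $F$-segments and $M$-segments alternate. We claim that no segment has further vertices of $P$ on both sides.

For an $F$-segment in $S_i$, the vertices of $P$ just before and just after it would be two $M$-vertices, both of color $i$ by (F). For an $M$-segment $Q$ in $M_{\tau,Y}$, let $y,y'$ be the $F$-vertices of $P$ just before and just after $Q$. By (M) their colors lie in $\{t_4,t_5\}$, and they differ, say $c(y)=t_5$ and $c(y')=t_4$. By (M) again, the end $q$ of $Q$ next to $y$ has color $t_4$. Then $q$ and $y'$ are different vertices of $P$ of the same color. This proves the claim.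

So $P$ has at most two segments. If it has one, then it has at most $\max\{\ell,4\}\le\ell+3$ vertices, as $\ell\ge1$. Otherwise $P$ consists of an $F$-segment and an $M$-segment $Q$ in some $M_{\tau,Y}$, and it suffices to show that $Q$ has at most three vertices. Let $q$ be the end of $Q$ that is followed on $P$ by an $F$-vertex $y$. If $c(q)\in\{t_1,t_2,t_3\}$, then $c(y)=t_4$ by (M), so $Q$ avoids $t_4$ and uses only $t_1,t_2,t_3$. If $c(q)=t_4$, then $Q$ is an induced colorful path in a recolored copy of $M$ with an end in the copy of $X$, and property (b) of the gadget excludes four vertices. Hence $\lambda(G)\le\ell+3$.
\end{proof}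

\begin{remark}
Let $F$ be a single vertex, so $k=\ell=s=1$. Then $S_i$ has one vertex of each color $l\in[N]$. For $l>i$ it is the vertex $p(i,l)$, and for $l\le i$ it is isolated in $G$. Up to isolated vertices and the choice of $N$, the construction is that of Proposition~\ref{prop:five}. Property (b) is used only in the last case of the proof; without it the argument gives $\ell+4$ in place of $\ell+3$, and nothing is saved.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Put $\ell_k=k-\lfloor(k-1)/4\rfloor$. Then $\ell_k=k$ for $1\le k\le4$, and $\ell_{k+4}=\ell_k+3$ for all $k\ge1$. A vertex, an edge, the $5$-cycle and $M$ are triangle-free with chromatic numbers $k=1,2,3,4$. Colored with $k$ colors they have $\lambda\le k$, so $(k,\ell_k)$ is feasible for $k\le4$. By Proposition~\ref{prop:step} and induction, $(k,\ell_k)$ is feasible for every $k\ge1$.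

Let $F$ be a triangle-free colored graph with $\chi(F)\ge k$ and $\lambda(F)\le\ell_k$, and delete its vertices one at a time. Each deletion lowers $\chi$ by at most one, since the deleted vertex can be given a value of its own, and at the end $\chi=0$. So some induced subgraph $F'$ of $F$ has $\chi(F')=k$. It is triangle-free, and its induced colorful paths are induced colorful paths of $F$, so $\lambda(F')\le\ell_k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBCF}
Babu, Basavaraju, Chandran and Francis, \emph{On induced colourful paths in triangle-free graphs}, Discrete Appl. Math. 255 (2019).

\bibitem{source}
\emph{Induced colorful trees and paths in large chromatic graphs}, \texttt{http://www.cs.wpi.edu/\textasciitilde{}gsarkozy/Cikkek/78.pdf}.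

\end{thebibliography}
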